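\title{Finite Rogers semilattices of families of d-c.e.\ sets}

\begin{abstract}
Khutoretskii's theorem says that the Rogers semilattice of a family of c.e.\ sets has at most one element or infinitely many. We show that this fails for families of d-c.e.\ sets: for every $m\ge 1$ there is a family $S$ of d-c.e.\ sets whose Rogers semilattice $\mathcal R_2^{-1}(S)$ is isomorphic to the power set of an $m$-element set ordered by inclusion. For $m=1$ this is a chain with two elements. The proof forces every row of a d-c.e.\ numbering of $S$ to commit, in a computably visible way, to one of the sets under construction, and combines this with a maximal-set style construction.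
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{numbering} of a family $S$ of subsets of $\omega$ is a surjection $\alpha:\omega\to S$; one thinks of $k$ as a name of the set $\alpha(k)$. A numbering $\alpha$ is \emph{reducible} to a numbering $\beta$, written $\alpha\le\beta$, if $\alpha=\beta\circ f$ for some computable function $f$, that is, if $\alpha$-names can be translated computably into $\beta$-names of the same sets. The numberings $\alpha$ and $\beta$ are \emph{equivalent}, written $\alpha\equiv\beta$, if $\alpha\le\beta$ and $\beta\le\alpha$. The numbering $\alpha\oplus\beta$ given by $2k\mapsto\alpha(k)$, $2k+1\mapsto\beta(k)$ is a least upper bound of $\alpha$ and $\beta$: if $\alpha=\gamma\circ f$ and $\beta=\gamma\circ g$, then $\alpha\oplus\beta=\gamma\circ h$ with $h(2k)=f(k)$, $h(2k+1)=g(k)$.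

A set $A\subseteq\omega$ is \emph{$n$-c.e.}, or belongs to Ershov's class $\Sigma^{-1}_n$, if $A=\lim_s A_s$ for a uniformly computable sequence of sets $A_s$ such that $A_0=\emptyset$ and, for each $x$, there are at most $n$ stages $s$ with $A_s(x)\ne A_{s+1}(x)$. The $1$-c.e.\ sets are the c.e.\ sets: an element may enter, but never leave. The $2$-c.e.\ sets are called \emph{d-c.e.}: an element may enter once and then leave once. They are the differences $B\setminus C$ of c.e.\ sets (let $B$ collect the elements that enter and $C$ those that leave). A numbering $\alpha$ is \emph{$\Sigma^{-1}_n$-computable} if the relation $\{(x,k):x\in\alpha(k)\}$ is $n$-c.e. The $\Sigma^{-1}_n$-computable numberings of $S$ are closed under $\oplus$, so their equivalence classes, ordered by reducibility, form an upper semilattice, the \emph{Rogers semilattice} $\mathcal R^{-1}_n(S)$. It records the essentially different ways of listing $S$ effectively at level $n$. For $n=1$ it is the classical Rogers semilattice of a family of c.e.\ sets.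

Khutoretskii's theorem states that $\mathcal R^{-1}_1(S)$ has either at most one element or infinitely many, for every family $S$ of c.e.\ sets. A lemma used in the inductive step of its proof shows that no classical Rogers semilattice can be partitioned into a principal ideal and a principal filter. Badaev and Lempp showed that such a partition is possible for $\mathcal R^{-1}_2(S)$ for some family $S$ of d-c.e.\ sets. So the lemma fails at level $2$, and one asks whether the theorem itself does. The following question is taken from \cite{universal}.

\medskip
\noindent\textbf{Question.} Is there a family $S$ of d-c.e.\ sets such that $\mathcal R^{-1}_2(S)$ is finite and has at least two elements?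
\medskip

The smallest families suggest the answer no.

\begin{example}\label{ex:small}
A one-element family has exactly one numbering. Let $S=\{\emptyset,\{0\}\}$ and $S'=\{\{1\},\{0\}\}$. A numbering $\alpha$ of either family is determined by the set $B_\alpha=\{k:0\in\alpha(k)\}$, which is neither $\emptyset$ nor $\omega$, and $\alpha\le\beta$ means that $B_\alpha$ is many-one reducible to $B_\beta$, that is, $B_\alpha=f^{-1}(B_\beta)$ for a computable $f$. For $S$, the numbering $\alpha$ is $\Sigma_1^{-1}$-computable exactly when $B_\alpha$ is c.e. A computable and a noncomputable c.e.\ set give inequivalent numberings, so $\mathcal R^{-1}_1(S)$ is infinite by Khutoretskii's theorem, and so is $\mathcal R^{-1}_2(S)$, which contains it. For $S'$, the numbering $\alpha$ is $\Sigma_1^{-1}$-computable exactly when $B_\alpha$ and its complement are c.e., that is, when $B_\alpha$ is computable; all such numberings are equivalent, and $\mathcal R^{-1}_1(S')$ has one element. At level $2$, however, every c.e.\ set $B\ne\emptyset,\omega$ occurs as $B_\alpha$ (start with $\{1\}$ in row $k$ and change to $\{0\}$ when $k$ enters $B$), so $\mathcal R^{-1}_2(S')$ contains a copy of $\mathcal R^{-1}_1(S)$ and is infinite.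
\end{example}

Passing from level $1$ to level $2$ gives a fixed family more numberings, and one might expect the dichotomy to become only easier to satisfy. But the passage also gives more freedom in building the family: an element can be offered and then withdrawn. This freedom decides the question.

\begin{theorem}\label{thm:main}
For every $m\ge1$ there is a family $S$ of d-c.e.\ sets such that $\mathcal R_2^{-1}(S)$ is isomorphic to $(\mathcal P(\{0,\dots,m-1\}),\subseteq)$. In particular, for $m=1$, $\mathcal R_2^{-1}(S)$ is a chain with exactly two elements.
\end{theorem}

Thus the answer to the question is yes: the full statement of Khutoretskii's theorem fails for families of d-c.e.\ sets, and every cardinality $2^m$ with $m\ge1$ is realized. These semilattices also split into a principal ideal and a principal filter, namely the subsets of $\{1,\dots,m-1\}$ and the supersets of $\{0\}$.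

We fix $m\ge1$. A reader interested in the two-element chain may take $m=1$; then every ``color'' below is $0$. Section~\ref{sec:idea} describes the shape of $S$ and works out the basic move against a single row of a single numbering. Section~\ref{sec:construction} gives the construction, and Sections~\ref{sec:invariants}--\ref{sec:final} verify it.

\section{The shape of the family and the basic move}\label{sec:idea}

\subsection{Special threads and undecided blocks}\label{sub:shape}

The members of $S$ are the limits $X^\infty$ of sets $X$ under construction, which we call \emph{threads}. Threads are grouped into \emph{blocks} $n=0,1,2,\dots$. Block $n$ has \emph{ordinary} threads and one \emph{special} thread $U_n$. The family $S$ consists of the limits of the ordinary threads, and the numbering $\mu$ lists them in the order of creation. The special thread $U_n$ ends up equal to an ordinary thread of its block, so $U_n^\infty\in S$, but we shall make it impossible to compute which one.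

Take $m=1$. Then the numbering $\theta$ that lists $\mu$ on the even numbers and the sets $U_n^\infty$ on the odd numbers lies strictly above $\mu$, and we want every numbering of $S$ to be equivalent to $\mu$ or to $\theta$. The first candidates for an intermediate numbering list $\mu$ together with the sets $U_n^\infty$ for $n$ in some c.e.\ set $C$. To defeat them, we \emph{freeze} blocks during the construction: we name an ordinary thread, the \emph{host}, with which $U_n$ agrees from then on. Suppose that the set $N$ of blocks that are never frozen has the property that every c.e.\ set $C$ contains all but finitely many members of $N$ or only finitely many. In the first case the candidate is equivalent to $\theta$: given $n$, wait until $n$ enters $C$ or is frozen, and treat the finitely many exceptions by a table. In the second case it is equivalent to $\mu$: given $n\in C$, wait until $n$ is frozen, again with finitely many exceptions. The property of $N$ is of the kind produced by a maximal-set construction, in which one keeps those numbers that lie in as many c.e.\ sets of high priority as possible. With $m$ colors we run this construction separately in each residue class modulo $m$ and obtain one independent choice per class, hence $2^m$ degrees.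

The difficulty is that an arbitrary numbering $\pi$ of $S$ does not come as a list of threads. Each row $\pi(k)$ is only a d-c.e.\ approximation. While $U_n$ agrees with an ordinary thread, a row that agrees with both has not told us which of them it will follow once they separate. To argue as above we need a c.e.\ event ``some row of $\pi$ follows $U_n$'', and we need every row to tell us which thread it follows.

\subsection{Opponents, private elements and phases}\label{sub:phases}

Let $\varphi_0,\varphi_1,\dots$ be a standard list of the partial computable functions and $W_0,W_1,\dots$ a standard list of the c.e.\ sets, with the usual approximations $\varphi_{p,s}$ and $W_{a,s}$ after $s$ steps. We fix computable bijections $\langle\cdot,\cdot\rangle$ and $\langle\cdot,\cdot,\cdot\rangle$ of $\omega^2$ and $\omega^3$ with $\omega$. For $e=\langle a,b\rangle$ let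
\[
\pi_e(k)=\{x:\langle x,k\rangle\in W_a\setminus W_b\}.
\]
We call $e$ an \emph{opponent} and $\pi_e(k)$ its \emph{row} $k$. Every $\Sigma^{-1}_2$-computable numbering of any family is $\pi_e$ for some $e$. The opponent $e$ is \emph{valid} if the range of $\pi_e$ is exactly $S$.

The element $x=\langle e,k,i\rangle$ is \emph{private to} $(e,k)$, and $i$ is its \emph{symbol}. Let $[i]=\{\langle e,k,i\rangle:e,k\in\omega\}$. We shall usually move whole sets $[i]$, so that every row of every opponent has its own copy of the symbol $i$, and we watch $x$ only in the row to which it is private: for $x=\langle e,k,i\rangle$ with $e=\langle a,b\rangle$ let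
\[
q_s(x)=
\begin{cases}
0 & \text{if } \langle x,k\rangle\notin W_{a,s},\\
1 & \text{if } \langle x,k\rangle\in W_{a,s}\setminus W_{b,s},\\
2 & \text{if } \langle x,k\rangle\in W_{a,s}\cap W_{b,s}.
\end{cases}
\]
This is computable and nondecreasing in $s$, and $x\in\pi_e(k)$ if and only if $\lim_sq_s(x)=1$. We write $q(x)$ for the value at the current stage. Row $k$ of $e$ \emph{shows} the symbol $i$ if $q(\langle e,k,i\rangle)\ge1$. A symbol once shown stays shown, and if $\langle e,k,i\rangle\in\pi_e(k)$, then row $k$ eventually shows $i$. We fix an opponent $e^*=\langle a,b\rangle$ with $W_a=\emptyset$; then $q$ is always $0$ on the elements private to its rows.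

Our own sets are approximated in the same way. A thread $X$ has at each moment a \emph{phase} $p_X(x)\in\{0,1,2\}$ at each $x$; all phases are $0$ before stage $0$ and before $X$ is created. The thread $X$ \emph{contains} $x$ if $p_X(x)=1$, and its \emph{contents} is the set of elements it contains. \emph{Putting} $x$ into $X$ moves the phase from $0$ to $1$ and has no effect if the phase is $1$; \emph{dropping} $x$ from $X$ moves it from $1$ to $2$. The limit $X^\infty$ is the set of $x$ at which the phase is eventually $1$. The threads with phase $2$ at $x$ are the \emph{owners} of $x$, and $O(x)$ is the set of owners. An owner of $x$ can never contain $x$ again; every other thread can still be given $x$.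

\subsection{Forcing one row to commit}\label{sub:move}

A first rule keeps valid opponents honest. If $q(x)=2$ for an element $x$ private to $(e,k)$ that has no owner, we put $x$ into every thread and never drop it. Then $x$ belongs to every member of $S$ but not to $\pi_e(k)$, so $e$ is not valid. Hence a valid opponent removes a private element only if some thread drops it.

Consider now a block with one ordinary thread $A$ and the special thread $U$, both with the same contents. Let $e$ be valid and let $\pi_e(k)$ be the limit of a thread of this block. Let $z,w,c$ be unused symbols, and write $z,w,c$ also for the elements with these symbols private to $(e,k)$.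

\emph{Step 1: ask.} Create a new ordinary thread $H$ as a copy of $U$. Put $z$ into $A$, and put $w$ into $U$ and $H$. If we did nothing more, the block would contribute to $S$ only the sets $A\ni z$ and $H=U\ni w$. So row $k$ must show $z$ or $w$, and we wait until it does.

\emph{Step 2: withdraw.} Drop $z$ from $A$ and $w$ from $U$. Take $H$ out of play (\emph{retire} it) and mark it with the label $c$. The phases after the two steps are
\[
\begin{array}{c|ccc}
\text{Step 1} & A & H & U\\ \hline
z & 1&0&0\\
w & 0&1&1\\
c & 0&0&0
\end{array}
\qquad\qquad
\begin{array}{c|ccc}
\text{Step 2} & A & H & U\\ \hline
z & 2&0&0\\
w & 0&1&2\\
c & 0&1&0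
\end{array}
\]
Now $A$ and $U$ have the same contents again, so we have lost nothing. The row, on the other hand, has spent a change.
\begin{itemize}
\item If the row showed $z$, it must remove $z$, because no thread contains $z$. Then $q(z)=2$ and $z\notin\pi_e(k)$ for good. Any thread other than $A$ can be made different from $\pi_e(k)$ by giving it $z$. The row is \emph{bound} to $A$.
\item If the row showed $w$ and keeps it, then $\pi_e(k)=H^\infty$, and the row eventually shows the label $c$.
\item If the row showed $w$ and removes it, then it is bound to $U$, the only owner of $w$.
\end{itemize}
Each outcome is recognized by a finite wait. A row that copies the phases of an ordinary thread is never bound to $U$, and a row that copies the phases of $U$ is bound to $U$ after Step 2. So ``some row of $e$ is bound to $U_n$'' is the c.e.\ event required in Section~\ref{sub:shape}.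

A binding is a threat, and it cannot always be carried out at once: we cannot give $z$ to $U$ while $U$ has to agree with $A$. We shall give $z$ to a thread $Y$ as soon as $Y$ or the owner of $z$ is retired. A row that is bound to one thread still in play and defects to another will be caught by freezing the block.

Both halves of the hypothesis $n=2$ are visible here. Step 2 drops elements, which threads approximating c.e.\ sets cannot do; by Khutoretskii's theorem no substitute exists at level $1$. And the value $q(z)=2$ is final because the row has no third change; a row allowed three changes could take $z$ back.

\section{The construction}\label{sec:construction}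

\subsection{Blocks, stacks and requests}\label{sub:blocks}

An opponent that is not valid may never answer the question of Step 1, and we cannot recognize this. The question then stands forever, and $U$ agrees with $H$ instead of $A$. Questions for other opponents have to be asked in the meantime, on top of the unanswered one. So the ordinary threads in play form a stack $H_0,\dots,H_r$, the special thread agrees with the top, and a question asked at level $l$ needs one symbol $z_{l,j}$ for each lower thread $H_j$ and one symbol $w_l$ for the new top. For $r=2$ the symbols are distributed as follows ($1$ means contained):
\[
\begin{array}{c|cccc}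
 & H_0 & H_1 & H_2 & U_n\\ \hline
z_{1,0} & 1&0&0&0\\
w_1     & 0&1&1&1\\
z_{2,0} & 1&0&0&0\\
z_{2,1} & 0&1&0&0\\
w_2     & 0&0&1&1
\end{array}
\]

Formally, block $n$ contains the special thread $U_n$, the ordinary thread $A_n$, both present from the start, and ordinary threads created later. The \emph{color} of block $n$ is $n\bmod m$. A block is \emph{unfrozen} or \emph{frozen}, and a frozen block stays frozen.
\begin{itemize}
\item An unfrozen block has a \emph{stack} $H_0=A_n,H_1,\dots,H_r$ of ordinary threads, where $r$ is the \emph{height}, and \emph{requests} $R^1,\dots,R^r$. The request $R^l$ consists of an opponent $e^l<n$, a finite set $K^l$ of rows, and symbols $z_{l,j}$ $(j<l)$ and $w_l$, its \emph{tags}. The threads $U_n,H_0,\dots,H_r$ are \emph{live}; the other threads of the block are \emph{retired}.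
\item In a frozen block, $U_n$ and one ordinary thread, the \emph{host}, are live, and all other threads are retired. There are no requests.
\end{itemize}
A retired thread stays retired, and $U_n$ is never retired. Every retired thread and every host $V$ has a symbol $c_V$, its \emph{label}. Block $n$ also has a \emph{queue} of all opponents $e<n$, initially in the natural order.

At the start of stage $0$ all blocks are unfrozen of height $0$, and $U_n$ and $A_n$ contain exactly $[2n]$. The even symbol $2n$ marks block $n$: row $k$ of $e$ is \emph{assigned to $n$} if it shows $2n$. Tags, labels and the symbols of tokens (below) are odd. A \emph{fresh} symbol is the least odd number larger than all odd symbols used so far.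

We maintain a finite, growing set $G$ of \emph{universal} elements, those to which the first rule of Section~\ref{sub:move} has been applied. Universal elements are never dropped: ``drop $[i]$'' means ``drop the elements of $[i]\setminus G$'', and an instruction to drop a single element of $G$ is void.

\subsection{Tokens}\label{sub:tokens}

The height of block $n$ must stay bounded if $U_n$ is to settle on one ordinary thread, so block $n$ accepts requests only from opponents $e<n$. Likewise, freezing on behalf of $e$ must be restricted by priority if infinitely many blocks are to survive. Each opponent $e$ therefore has finitely many never frozen blocks in which the commitments of its rows are not enforced. For such a block a reduction may use finite information, namely the part $H_0,\dots,H_r$ of the stack that is eventually permanent, but infinitely many rows may be assigned to the block, and each must be identified by a finite wait. Labels identify the retired threads and the tags $z_{j+1,j}$ identify $H_j$ for $j<r$. For $H_r$ we need an event which shows that the row will not end up on a retired thread. We offer the row a private element $u$ in $U_n$ and $H_r$, withdraw it from both once it is shown, wait for $q(u)=2$, and give $u$ to all retired threads.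

Such an element is a \emph{token}. In an unfrozen block $n$, each pair $(e,k)$ has at most one \emph{current} token, a single element private to $(e,k)$. It has a \emph{height}, the height of the block at its creation, and it is first \emph{active} and possibly later \emph{complete}. A token that has ceased to be current is no longer called active. A frozen block has no current tokens.

\subsection{Operations on an unfrozen block}\label{sub:operations}

Let $n$ be unfrozen at stage $s$ with stack $H_0,\dots,H_r$. The first two operations are Steps 1 and 2 of Section~\ref{sub:move}.
\begin{itemize}
\item \textbf{Push$(e)$.} Let $l=r+1$. Create a thread $H_l$ that contains exactly the present contents of $U_n$ and has phase $0$ elsewhere. Take fresh symbols $z_{l,0},\dots,z_{l,l-1},w_l$. Put $[z_{l,j}]$ into $H_j$ for $j<l$, and put $[w_l]$ into $U_n$ and $H_l$. The request $R^l$ has opponent $e$, and $K^l$ is the set of rows $k\le s$ of $e$ now assigned to $n$. The new height is $l$.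
\item \textbf{Pop$(i)$}, for $1\le i\le r$. For each $l$ with $i\le l\le r$, drop $[z_{l,j}]$ from $H_j$ for every $j<i$, and drop $[w_l]$ from $U_n$. Every current token of height $\ge i$ ceases to be current; if it was active, it is dropped from $U_n$ and is said to be \emph{voided}. Remove $R^i,\dots,R^r$, retire $H_i,\dots,H_r$, and put $[c_{H_l}]$ into $H_l$ with fresh labels $c_{H_l}$ $(i\le l\le r)$. The new height is $i-1$.
\item \textbf{Freeze.} Retire $H_0,\dots,H_{r-1}$, putting $[c_{H_j}]$ into $H_j$ with fresh labels. The top $H_r$ becomes the host; put $[c_{H_r}]$ into $U_n$ and $H_r$ with a fresh label.
\item \textbf{Split-freeze.} Create an ordinary thread $H'$ that contains exactly the present contents of $U_n$. Retire $H_0,\dots,H_r$, putting $[c_{H_j}]$ into $H_j$ with fresh labels. The thread $H'$ becomes the host; put $[c_{H'}]$ into $U_n$ and $H'$ with a fresh label.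
\end{itemize}
In the last two operations the block becomes frozen, all requests are removed, all tokens cease to be current, and nothing is dropped. A thread keeps its level for as long as it is in the stack.

\subsection{Serving opponents}\label{sub:serving}

An equivalence consists of two reductions. To reduce $\pi_e$ to one of our numberings, every row of $e$ must commit to a thread; to reduce our numbering to $\pi_e$, every thread of the stack needs a row of $e$ committed to it. A request waits for both. The request $R^l$ with opponent $e$ is \emph{satisfied} at stage $s$ if
\begin{itemize}
\item[(S1)] every row $k\in K^l$ of $e$ shows a tag of $R^l$ or the label of a retired thread of $n$; and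
\item[(S2)] for every $j<l$, some row $k\le s$ of $e$ assigned to $n$ shows $z_{l,j}$.
\end{itemize}
Pop$(l)$ will be performed only when $R^l$ is satisfied. Then $R^l$ and its opponent $e^l$ are \emph{served}: the rows of $e^l$ in $K^l$ become \emph{served in $n$}, the threads $H_0,\dots,H_{l-1}$ become \emph{$e^l$-covered}, and $e^l$ moves to the end of the queue. The requests above $R^l$ are removed without being served; the queue ensures that no valid opponent is treated in this way forever. An opponent $e<n$ \emph{has work} in $n$ at stage $s$ if some row $k\le s$ of $e$ assigned to $n$ is not served in $n$, or some thread of the stack is not $e$-covered.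

Row $k$ of $e$ is \emph{bound to} a thread $X$ of block $n$ at stage $s$ if it is assigned to $n$ and there is $x<s$ private to $(e,k)$ with $q_s(x)=2$ and $O(x)=\{X\}$, the owners being taken at the beginning of stage $s$. Such an $x$ \emph{witnesses} the binding. Let $\sigma_{e,s}(n)=1$ if some row $k\le s$ of $e$ is bound to $U_n$ at $s$, and $\sigma_{e,s}(n)=0$ otherwise.

\subsection{The numberings}\label{sub:numberings}

At most one thread will be created at each stage. Let $M_{2t}=A_t$, and let $M_{2t+1}$ be the ordinary thread created at stage $t$ if there is one, and $A_0$ otherwise. Every ordinary thread is $M_t$ for some $t$. Define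
\[
\mu(t)=M_t^\infty,\qquad S=\{\mu(t):t\in\omega\},
\]
and for $T\subseteq\{0,\dots,m-1\}$
\[
\theta_T(2t)=\mu(t),\qquad
\theta_T(2n+1)=\begin{cases}U_n^\infty&\text{if } n\bmod m\in T,\\ \mu(0)&\text{otherwise.}\end{cases}
\]
The thread $M_t$ is known once all stages $t'$ with $2t'+1\le t$ are finished, in particular during every stage $s\ge t$.

\subsection{The stages}\label{sub:stages}

Every stage begins with two rules that exploit the value $q(x)=2$. Even stages freeze blocks, for three reasons. Action (D) defeats a computable guess $\varphi_p(n)$ at a $\mu$-index of $U_n^\infty$, by choosing a host different from the guessed thread. Action (K) catches a defecting row: a row bound to a live thread $X$ shows a current tag that $X$ does not contain. Action (M) is the maximal-set move. Odd stages handle tokens and requests.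

\medskip
\noindent\textbf{Stage $s$, first part.} For all $x<s$ in increasing order:
\begin{itemize}
\item[(U)] If $q(x)=2$, $O(x)=\emptyset$ and $x\notin G$, put $x$ into $G$ and into all threads of all blocks.
\item[(E)] If $q(x)=2$ and $O(x)\ne\emptyset$, let $n$ be the block of the owners of $x$ (Lemma~\ref{lem:owners} shows that they lie in one block and that $x\notin G$). Put $x$ into every thread $Y\notin O(x)$ of block $n$ such that for each $X\in O(x)$ at least one of $X,Y$ is retired.
\end{itemize}

\noindent\textbf{Stage $s$ even, second part.} For each color $c$ let $n_{c,0}<n_{c,1}<\cdots$ be the unfrozen blocks of color $c$; only finitely many blocks are frozen at each stage, so this list is infinite. A \emph{position} is a pair $(c,p)$ with $c<m$, and its \emph{code} is $mp+c$. Write $n=n_{c,p}$. The position $(c,p)$ \emph{requires attention} if one of the following holds.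
\begin{itemize}
\item[(D)] Action (D) has not yet been taken for $(c,p)$, and $t=\varphi_{p,s}(n)$ is defined with $t\le s$.
\item[(K)] For some $e<p$ not yet \emph{punished} and some $k\le s$, row $k$ of $e$ is bound to a live thread $X$ of $n$ and shows a tag $i$ of a current request of $n$ (with any opponent), while $X$ does not contain $\langle e,k,i\rangle$.
\item[(M)] For some $p'$ with $p<p'\le s$, the vector $(\sigma_{0,s}(n_{c,p'}),\dots,\sigma_{p-1,s}(n_{c,p'}))$ is lexicographically greater than $(\sigma_{0,s}(n),\dots,\sigma_{p-1,s}(n))$.
\end{itemize}
If some position of code $\le s$ requires attention, the one of least code \emph{acts}, by the first case that applies. In case (D): if $M_t$ is the top of the stack of $n$, split-freeze $n$; otherwise freeze $n$. In case (K): freeze $n$; the least such $e$ is punished from now on. In case (M): for the least such $p'$, freeze $n_{c,p},\dots,n_{c,p'-1}$.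

\medskip
\noindent\textbf{Stage $s$ odd, second part.} Choose $n$ by a fixed computable schedule that visits every block infinitely often. If $n$ is unfrozen, of height $r$, perform (a) and then (b); together they form a \emph{visit to $n$ at height $r$}.
\begin{itemize}
\item[(a)] For each pair $(e,k)$ with $e,k\le s$ such that row $k$ of $e$ is assigned to $n$ and $(e,k)$ has no current token in $n$, take a fresh symbol $i$ and put $u=\langle e,k,i\rangle$ into $U_n$ and $H_r$; now $u$ is the current token of $(e,k)$ in $n$, active, of height $r$. After this, for each active token $u\notin G$ of height $r$ with $q(u)\ge1$, drop $u$ from $U_n$ and $H_r$; now $u$ is complete (still current, no longer active).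
\item[(b)] If some $R^l$ is satisfied, perform Pop$(l)$ for the least such $l$. Otherwise, if some $e<n$ has work in $n$ and is not the opponent of a current request of $n$, perform Push$(e)$ for the first such $e$ in the queue.
\end{itemize}
A thread is created only by the single Push of an odd stage or the single split-freeze of an even stage, so at most one thread is created per stage.

\medskip
\noindent\textbf{Effectiveness.} Each stage carries out finitely many instructions. An instruction concerns one thread and one element or one set $[i]$ or $[i]\setminus G$ with $G$ finite, or it copies the contents of one thread into a new thread, or it puts one element into all threads. Replaying the finitely many instructions given so far computes the phase of any thread at any element, and $O(x)$ is computable because only finitely many threads have received a drop instruction. Every condition tested involves finitely many values of $q$, phases and threads. So the construction is computable, and so are the thread $M_t$ and its block as functions of $t$.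

\section{Invariants of the construction}\label{sec:invariants}

A current token of height $h$ ceases to be current at any Pop$(i)$ with $i\le h$. Hence its height is at most the present height of the block, and the thread at level $h$ is the one that was there when the token was created. We use this without further mention.

\begin{lemma}[Owners]\label{lem:owners}
\begin{itemize}
\item[(a)] Elements are put only into threads of phase $\le1$ and dropped only at phase $1$.
\item[(b)] Once $x\in G$, all threads, including those created later, contain $x$, and $O(x)=\emptyset$.
\item[(c)] As long as $x\notin G$, the threads with nonzero phase at $x$ lie in one block.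
\item[(d)] The set $O(x)$ changes at most once, from $\emptyset$ to: $\{H_j\}$, if $x$ has symbol $z_{l,j}$, at the Pop that removes $R^l$; $\{U_n\}$, if $x$ has symbol $w_l$, at the Pop that removes $R^l$, or if $x$ is a token, when it is voided; $\{U_n,H_h\}$, if $x$ is a token of height $h$, when it is completed. No other element ever has an owner; in particular, elements whose symbol is even or a label have none. An element with an owner never enters $G$.
\end{itemize}
\end{lemma}

\begin{proof}
Drop instructions occur only in Pop and at the completion of a token. A tag belongs to one request, and a request is removed once. A token is dropped only when it stops being active, and this happens once. So all drops of a given $x$ occur at a single moment and from the threads listed in (d). Rule (U) requires $O(x)=\emptyset$. This proves (d).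

An element enters $G$ when it has no owner, is then put into all threads and is never dropped; new threads copy some $U_n$, which contains $G$. This proves (b).

For (c), the symbol of $x$ is used in at most one block: $2n$ in block $n$, an odd symbol in the block for which it was taken fresh. The operations put and copy nonuniversal elements only inside that block. By (d) the owners of $x$ lie in that block, so (E) acts only there.

For (a), consider first puts. An element with a fresh symbol has no owner, so only (U) can have moved it, and its phase is $0$ everywhere or $1$ everywhere. Copying goes into a new thread. Rule (U) is applied only if $O(x)=\emptyset$, and (E) only to threads outside $O(x)$. Consider next drops. A nonuniversal element with symbol $z_{l,j}$ was put into $H_j$ at the Push creating $R^l$, one with symbol $w_l$ into $U_n$, and a token of height $h$ into $U_n$ and $H_h$ at its creation. It has not been dropped before, so its phase in the thread that drops it is $1$.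
\end{proof}

By (d), a binding, once present, persists with the same witness. Hence $\sigma_{e,s}(n)$ is nondecreasing in $s$. Let $\sigma_e(n)=\lim_s\sigma_{e,s}(n)$; it equals $1$ exactly when some row of $e$ is ever bound to $U_n$.

The next lemma says that the live threads of a block differ only on the questions currently being asked. Call $x$ \emph{pending} in block $n$ if $x\notin G$ and $x$ has as its symbol a tag of a current request of $n$, or $x$ is an active token of $n$. By Lemma~\ref{lem:owners}(d), a pending element has no owner. In a frozen block nothing is pending.

\begin{lemma}[Live threads]\label{lem:live}
After every operation, every application of \emph{(U)} or \emph{(E)}, and every creation or completion of a token, the following hold in each block $n$, where $H_0,\dots,H_r$ is the stack if $n$ is unfrozen.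
\begin{itemize}
\item[(a)] If $x$ is pending with symbol $z_{l,j}$, then $H_j$ is the only thread that contains $x$.
\item[(b)] If $x$ is pending and has symbol $w_l$ or is a token of height $l$, then $U_n,H_l,\dots,H_r$ contain $x$ and $H_0,\dots,H_{l-1}$ do not.
\item[(c)] If $x$ is not pending in $n$, then all live threads of $n$ contain $x$ or none does.
\end{itemize}
In particular $U_n$ has the same contents as the top $H_r$ if $n$ is unfrozen, and as the host if $n$ is frozen.
\end{lemma}

\begin{proof}
The last sentence follows from (a)--(c): in (a) we have $j<l\le r$, so neither $U_n$ nor $H_r$ contains $x$; in (b) both do. We prove (a)--(c) by induction. Initially nothing is pending and $U_n,A_n$ both contain exactly $[2n]$.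

\emph{Rule (U).} The element becomes universal, is not pending, and lies in all threads.

\emph{Rule (E).} The element $x$ has an owner, so it is not pending. If $x$ is put into some live thread $Y$, then all owners of $x$ are retired. Then no live thread is an owner and the rule applies to every live thread of the block, so afterwards all of them contain $x$.

\emph{Push.} The new thread $H_{r+1}$ copies $U_n$. For elements pending before, $U_n$ does not contain those under (a) and contains those under (b), where $l\le r$; so (a) and (b) persist, as does (c). The nonuniversal elements with the new tags were in no thread and are placed as (a) and (b) require.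

\emph{Creation of a token} at height $r$. If $u\in G$, no contents change. Otherwise $u$ was in no thread and is put into $U_n$ and $H_r$, which is (b) with $l=r$.

\emph{Completion} at height $r$. By (b), the live threads containing $u$ are $U_n$ and $H_r$. Both drop $u$, so (c) holds for $u$.

\emph{Pop$(i)$.} The live threads are now $U_n,H_0,\dots,H_{i-1}$. Elements that stay pending are not moved. Let $x$ cease to be pending. If $x$ has symbol $z_{l,j}$ with $l\ge i$, it was contained only in $H_j$, which drops it if $j<i$ and is retired if $j\ge i$. If $x$ has symbol $w_l$ or is a token of height $l$ with $l\ge i$, then among the remaining live threads only $U_n$ contained $x$, and $U_n$ drops it. In each case no live thread contains $x$. The new labels go only into retired threads.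

\emph{Freeze and split-freeze.} The two threads that remain live had the same contents, by the induction hypothesis or because $H'$ copies $U_n$, and they receive the same label. The other labels go into retired threads.
\end{proof}

\begin{lemma}[Markers]\label{lem:markers}
Let $x$ be an element that never enters $G$.
\begin{itemize}
\item[(a)] If $x$ has symbol $2n$, then $x\in X^\infty$ if and only if $X$ is a thread of block $n$.
\item[(b)] If $x$ has symbol $c_V$, then $V$ is the only ordinary thread $X$ with $x\in X^\infty$.
\end{itemize}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:owners}(d), $x$ never has an owner, so it is never dropped and (E) never acts on it. In (a), $x$ lies initially exactly in $U_n$ and $A_n$, and the threads created in block $n$ copy $U_n$, while those created elsewhere copy some $U_{n'}$ not containing $x$. In (b), if $V$ is retired, $x$ is put into $V$ only and never reaches a special thread, so it is never copied. If $V$ is the host of $n$, then $x$ is put into $V$ and $U_n$, and no thread is created in a frozen block.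
\end{proof}

The following lemma is the threat behind a binding. It holds for all opponents, valid or not.

\begin{lemma}[Exclusion]\label{lem:exclusion}
Let $x$ be private to $(e,k)$, and suppose that at some stage $q(x)=2$ and $O(x)\ne\emptyset$. Let $Y\notin O(x)$ be a thread in the block of the owners such that for each $X\in O(x)$ one of $X,Y$ is eventually retired. Then $\pi_e(k)\ne Y^\infty$.
\end{lemma}

\begin{proof}
At a sufficiently late stage $s>x$, rule (E) puts $x$ into $Y$. Since $O(x)$ does not change again, $Y$ never drops $x$, so $x\in Y^\infty$. But $q(x)=2$ gives $x\notin\pi_e(k)$.
\end{proof}

\section{The never frozen blocks}\label{sec:limit}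

\begin{lemma}[Positions]\label{lem:positions}
For each position $(c,p)$, the block $n_{c,p}$ is eventually constant, with a value $N_{c,p}\ge p$, and $(c,p)$ requires attention at only finitely many even stages. The never frozen blocks are exactly the blocks $N_{c,p}$. For all $e$ and $c$ there is $b_{e,c}\in\{0,1\}$ such that $\sigma_e(N_{c,p})=b_{e,c}$ for all sufficiently large $p$.
\end{lemma}

\begin{proof}
We show by induction on the code that each position acts finitely often. Consider a stage after which no position of code smaller than that of $(c,p)$ acts. An action of $(c',p')$ freezes only blocks $n_{c',p''}$ with $p''\ge p'$, and the positions $(c,p')$ with $p'<p$ have smaller code. So from now on $n_{c,p}$ changes only when $(c,p)$ acts. It acts by (D) at most once, and by (K) at most once for each $e<p$. After the last such action, consider the vector $v_s=(\sigma_{0,s}(n_{c,p}),\dots,\sigma_{p-1,s}(n_{c,p}))\in\{0,1\}^p$. While the block stays, $v_s$ does not decrease lexicographically, since each $\sigma_{e,s}$ is nondecreasing. At an action by (M) the new $n_{c,p}$ is the old $n_{c,p'}$, so $v_s$ strictly increases. Hence there are fewer than $2^p$ further actions, and $n_{c,p}$ is eventually constant.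

If $(c,p)$ requires attention at an even stage $s\ge mp+c$, then some position of code $\le mp+c$ acts at $s$; this happens finitely often. The inequality $N_{c,p}\ge p$ holds because $n_{c,p}$ has $p$ smaller blocks in its list. The block $N_{c,p}$ is unfrozen at all late stages, hence never frozen. Conversely, the rank of a never frozen block among the unfrozen blocks of its color never increases, so it stabilizes at some $p$, and the block is $N_{c,p}$.

For the last claim fix $c$ and use induction on $e$. Choose $p_0>e$ with $\sigma_{e'}(N_{c,p})=b_{e',c}$ for all $e'<e$ and $p\ge p_0$. If $\sigma_e(N_{c,p})$ is not eventually constant in $p$, there are $p'>p\ge p_0$ with $\sigma_e(N_{c,p})=0$ and $\sigma_e(N_{c,p'})=1$. At late stages the vectors compared in (M) for $p$ and $p'$ agree in the entries $e'<e$, and the entry $e<p$ is $0$ for $N_{c,p}$ and $1$ for $N_{c,p'}$. So $(c,p)$ requires attention at all late even stages, a contradiction.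
\end{proof}

The stack of a never frozen block may change infinitely often, but its lower part settles.

\begin{lemma}[Permanent stack]\label{lem:stack}
Let $n$ be never frozen. Its height is always at most $n$. Let $r$ be the $\liminf$ of the height, and let $s_0$ be a stage such that the height is $\ge r$ at the end of $s_0$ and of all later stages.
\begin{itemize}
\item[(a)] No Pop$(i)$ with $i\le r$ occurs in $n$ after $s_0$. So the threads $H_0,\dots,H_r$ and requests $R^1,\dots,R^r$ present at the end of $s_0$ stay forever; we call them \emph{permanent}.
\item[(b)] Every other ordinary thread of $n$ is eventually retired.
\item[(c)] There are infinitely many visits to $n$ at height $r$.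
\item[(d)] $U_n^\infty=H_r^\infty$.
\item[(e)] If $x$ never enters $G$ and its symbol is a tag of a permanent request, then $x$ never has an owner, and after $s_0$ it is always pending.
\end{itemize}
\end{lemma}

\begin{proof}
Each $e<n$ is the opponent of at most one current request, so the height is at most $n$. Part (a) holds because Pop$(i)$ leaves height $i-1$. The height equals $r$ at the end of infinitely many stages. At such a moment after $s_0$ the stack is $H_0,\dots,H_r$, so all other ordinary threads created so far are retired, which gives (b); and $U_n$ and $H_r$ have the same contents by Lemma~\ref{lem:live}, which gives (d) since phases converge. The height changes only in part (b) of a visit, so the first visit after such a moment is at height $r$; this gives (c). Part (e) follows from Lemma~\ref{lem:owners}(d), since the request is never removed.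
\end{proof}

\begin{corollary}\label{cor:numberings}
The family $S$ consists of d-c.e.\ sets, $U_n^\infty\in S$ for all $n$, and each $\theta_T$ is a $\Sigma_2^{-1}$-computable numbering of $S$.
\end{corollary}

\begin{proof}
If $n$ is never frozen, $U_n^\infty=H_r^\infty\in S$. If $n$ is frozen with host $V$, then $U_n^\infty=V^\infty\in S$ by Lemma~\ref{lem:live}. So $\theta_T$ has range $S$. Each index of $\theta_T$ names a thread that can be found by running finitely many stages. Approximate the phase of row $y$ of $\theta_T$ at $x$ by $0$ until that thread is known, and by the phase of the thread afterwards. By Lemma~\ref{lem:owners}(a) this value is nondecreasing in $\{0,1,2\}$ and starts at $0$, so the approximation ``the value is $1$'' starts empty and changes at most twice.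
\end{proof}

\section{The numberings $\theta_T$ are ordered by inclusion}\label{sec:order}

\begin{proposition}\label{prop:order}
$\theta_T\le\theta_{T'}$ if and only if $T\subseteq T'$.
\end{proposition}

\begin{proof}
If $T\subseteq T'$, map $2t$ to $2t$, map $2n+1$ to itself if $n\bmod m\in T$, and map $2n+1$ to $0$ otherwise; here $\theta_{T'}(0)=\mu(0)$.

Conversely, let $c\in T\setminus T'$ and suppose $\theta_T=\theta_{T'}\circ f$ with $f$ computable. Elements private to rows of $e^*$ never enter $G$, since $q$ vanishes on them. So Lemma~\ref{lem:markers} applies to them.

Let $n$ have color $c$; then $U_n^\infty=\theta_{T'}(f(2n+1))$. Suppose $f(2n+1)=2n'+1$ with $n'\bmod m\in T'$. Then $n'\ne n$, as the colors differ, and $U_n^\infty=U_{n'}^\infty$. This is impossible, because $\langle e^*,0,2n\rangle$ lies in $U_n^\infty$ and not in $U_{n'}^\infty$. So either $f(2n+1)=2t$ and $U_n^\infty=\mu(t)$, or $f(2n+1)$ is odd and $U_n^\infty=\mu(0)$. Let $g(n)=f(2n+1)/2$ if $f(2n+1)$ is even and $g(n)=0$ otherwise. Then $g$ is total computable and $\mu(g(n))=U_n^\infty$ for all $n$ of color $c$.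

Let $g=\varphi_p$. If action (D) were never taken for $(c,p)$, then $(c,p)$ would require attention at all late even stages, with block $N_{c,p}$, contrary to Lemma~\ref{lem:positions}. So it is taken at some stage $s$, on a block $n$ of color $c$, with $t=g(n)\le s$. Let $V$ be the resulting host. If $M_t$ was the top of the stack, then $V$ is the newly created thread $H'$; otherwise $V$ is the top. In both cases $V\ne M_t$. The element $\langle e^*,0,c_V\rangle$ lies in $V^\infty=U_n^\infty$ and not in $M_t^\infty$, by Lemma~\ref{lem:markers}(b). So $\mu(g(n))\ne U_n^\infty$, a contradiction.
\end{proof}

\section{Valid opponents}\label{sec:valid}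

It remains to show that every valid opponent is equivalent to some $\theta_T$. For a valid $e$, a \emph{target} of row $k$ is an ordinary thread $Y$ with $\pi_e(k)=Y^\infty$; one exists because $\pi_e(k)\in S$. Conversely, every ordinary thread is a target of some row, because $\pi_e$ is onto $S$.

\begin{lemma}\label{lem:valid}
Let $e$ be valid.
\begin{itemize}
\item[(a)] No element private to a row of $e$ ever enters $G$. If $x$ is private to $(e,k)$, never has an owner, and $q(x)\ge1$ at some stage, then $x\in\pi_e(k)$.
\item[(b)] Every row $k$ of $e$ is eventually assigned to some block $n$ and never to another one, and every target of row $k$ lies in block $n$.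
\item[(c)] Let $V$ be a thread with a label. Row $k$ eventually shows $c_V$ if and only if $\pi_e(k)=V^\infty$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $x$ is private to $(e,k)$ and enters $G$, then $x$ belongs to all members of $S$, while $q(x)=2$ gives $x\notin\pi_e(k)\in S$. If $x$ never has an owner and $q(x)=2$ at some stage, then (U) puts $x$ into $G$ at a later stage, which is impossible; so $q(x)\ge1$ implies that the limit of $q_s(x)$ is $1$.

(b) Let $Y$ be a target of row $k$, in block $n$. By (a) and Lemma~\ref{lem:markers}(a), $\langle e,k,2n\rangle\in Y^\infty=\pi_e(k)$, so the row is eventually assigned to $n$. If it is assigned to $n'$ at some stage, then $\langle e,k,2n'\rangle\in\pi_e(k)=Y^\infty$ by (a), so $n'=n$ by Lemma~\ref{lem:markers}(a). As $Y$ was an arbitrary target, all targets lie in this block.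

(c) Let $x=\langle e,k,c_V\rangle$. If the row shows $c_V$, then $x\in\pi_e(k)$ by (a), so any target of the row is $V$ by Lemma~\ref{lem:markers}(b). If $\pi_e(k)=V^\infty$, then $x\in\pi_e(k)$, so the row eventually shows $c_V$.
\end{proof}

\subsection{Bindings are kept}\label{sub:binding}

Rule (E) enforces a binding as soon as a retired thread is involved. Between two live threads it is silent: a row bound to $H_0$ could switch to $U_n$ at a moment when the two agree, and follow $U_n$ past a permanent request. Action (K) is designed for this case. We first check that it never strikes a valid opponent, so that the threat remains available.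

\begin{lemma}\label{lem:punish}
A valid opponent is never punished.
\end{lemma}

\begin{proof}
Suppose the valid opponent $e$ is punished when block $n$, of height $r$, is frozen by (K), on account of a row $k$, a live thread $X$ and a tag $i$. Let $y=\langle e,k,i\rangle$, let $x$ witness the binding to $X$, and let $Y$ be a target of row $k$; it lies in $n$ by Lemma~\ref{lem:valid}(b). When (K) acts, $y$ is pending, so it has no owner, and afterwards nothing is dropped in block $n$. So $y$ never has an owner, and $y\in\pi_e(k)=Y^\infty$ by Lemma~\ref{lem:valid}(a). From the action on, $y$ is put into no thread: (U) and (E) do not act on it, Freeze moves only labels, and no thread is created in $n$. Hence $Y$ contained $y$ when (K) acted, and so $Y\ne X$.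

If $X\in\{U_n,H_r\}$, then neither $U_n$ nor $H_r$ contained $y$, as their contents agree. So the ordinary thread $Y$ is not $H_r$ and is retired after the freezing. If $X=H_a$ with $a<r$, then $X$ is retired by the freezing. In both cases Lemma~\ref{lem:exclusion}, applied to $x$ with $O(x)=\{X\}$, gives $\pi_e(k)\ne Y^\infty$, a contradiction.
\end{proof}

\begin{lemma}[Binding]\label{lem:binding}
Let $e$ be valid and let row $k$ of $e$ be bound to a thread $X$ of block $n$. Suppose that $n$ is frozen at some stage, or that $n=N_{c,p}$ with $p>e$. Then $\pi_e(k)=X^\infty$.
\end{lemma}

\begin{proof}
Let $Y$ be a target of row $k$; it lies in $n$. If $Y=X$ we are done, so let $Y\ne X$. By Lemma~\ref{lem:exclusion}, applied to a witness of the binding, neither $X$ nor $Y$ is ever retired. If $n$ gets frozen, then $X$ and $Y$ are $U_n$ and the host, and $X^\infty=Y^\infty$ by Lemma~\ref{lem:live}.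

Let $n=N_{c,p}$ with $p>e$, and take $r,s_0$ from Lemma~\ref{lem:stack}. Then $X,Y\in\{U_n,H_0,\dots,H_r\}$. Let $\lambda(H_j)=j$ and $\lambda(U_n)=r$. If $\lambda(X)=\lambda(Y)$, then $\{X,Y\}=\{U_n,H_r\}$ and $X^\infty=Y^\infty$. Suppose $\lambda(X)\ne\lambda(Y)$ and let $l=\min(\lambda(X),\lambda(Y))+1\le r$. One of $X,Y$ is $H_{l-1}$, the other is among $U_n,H_l,\dots,H_r$, and the permanent request $R^l$ separates them. Let $i=z_{l,l-1}$ if $Y=H_{l-1}$, and $i=w_l$ if $X=H_{l-1}$. The element $y=\langle e,k,i\rangle$ is pending after $s_0$ by Lemma~\ref{lem:stack}(e), and by Lemma~\ref{lem:live}(a),(b) the thread $Y$ contains $y$ and $X$ does not, at all times after $s_0$. So $y\in Y^\infty=\pi_e(k)$ and row $k$ eventually shows $i$. Since $e<p$ and $e$ is never punished, $(c,p)$ requires attention through (K) at all late even stages, contrary to Lemma~\ref{lem:positions}.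
\end{proof}

\subsection{Bindings appear}\label{sub:service}

We now show that in a never frozen block $n>e$ the move of Section~\ref{sub:move} is carried out for every row and for every permanent thread. Both halves of validity enter: (S1) comes true because rows lie in $S$, and (S2) because $\pi_e$ is onto $S$.

\begin{lemma}[Service]\label{lem:service}
Let $e$ be valid, let $n>e$ be never frozen, and let $H_0,\dots,H_r$ be its permanent threads.
\begin{itemize}
\item[(a)] Every row of $e$ assigned to $n$ eventually shows the label of a retired thread of $n$ or is bound to a thread of $n$.
\item[(b)] For every $j\le r$, some row of $e$ is eventually bound to $H_j$.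
\end{itemize}
\end{lemma}

\begin{proof}
Take $s_0$ from Lemma~\ref{lem:stack}.

\emph{Claim 1: no permanent request has opponent $e$.} Suppose $R^l$, $l\le r$, has opponent $e$. Let $k\in K^l$ and let $Y$ be a target of row $k$, a thread of $n$. If $Y$ is eventually retired, the row eventually shows $c_Y$ by Lemma~\ref{lem:valid}(c). Otherwise $Y=H_j$ with $j\le r$. By Lemmas~\ref{lem:stack}(e) and~\ref{lem:live}, $\langle e,k,z_{l,j}\rangle\in Y^\infty$ if $j<l$ and $\langle e,k,w_l\rangle\in Y^\infty$ if $j\ge l$, so the row eventually shows a tag of $R^l$. As $K^l$ is finite, (S1) holds from some stage on. For $j<l$ choose a row $k$ with target $H_j$. It is eventually assigned to $n$ and shows $z_{l,j}$. So (S2) holds from some stage on. Then the next visit to $n$ performs Pop$(i)$ with $i\le l\le r$ after $s_0$, contrary to Lemma~\ref{lem:stack}(a).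

\emph{Claim 2: every row of $e$ assigned to $n$ is eventually served in $n$, and every $H_j$ with $j\le r$ is eventually $e$-covered.} Suppose that a row $k$ assigned to $n$ is never served, or that some $H_j$ is never covered. Choose $s_1\ge s_0$ such that, in the first case, $k\le s_1$ and row $k$ is assigned to $n$ at $s_1$. After $s_1$ the opponent $e$ always has work in $n$. A request of $e$ pushed after $s_1$ is never served: it lies above $H_0,\dots,H_r$, and in the first case its set of rows contains $k$, so serving it would serve row $k$ or cover $H_j$. Each of the finitely many earlier requests is served at most once. So after some $s_2\ge s_1$ the opponent $e$ is never served in $n$, it does not move back in the queue, and the number of opponents ahead of it does not increase.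

Consider a visit at height $r$ after $s_2$. No request $R^l$, $l\le r$, is satisfied, by Lemma~\ref{lem:stack}(a); $e$ has work; and $e$ has no current request, by Claim 1. So some opponent $f$ is pushed to level $r+1$, where $f=e$ or $f$ is ahead of $e$. The height later returns to $r$. This can happen only by Pop$(r+1)$, and until then the request at level $r+1$ is the one of $f$, since only a Pop$(i)$ with $i\le r+1$ removes it. So $f$ is served. Hence $f\ne e$, and $f$ moves from ahead of $e$ to behind $e$. There are infinitely many visits at height $r$, but only finitely many opponents ahead of $e$, a contradiction.

\emph{Claim 3: if a request $R^l$ of $n$ is served and at that moment row $k$ of $e$, assigned to $n$, shows $z_{l,j}$, then row $k$ is eventually bound to the thread $H_j$ of that moment.} Let $y=\langle e,k,z_{l,j}\rangle$. Before Pop$(l)$ only $H_j$ contains $y$, by Lemma~\ref{lem:live}(a), and $H_j$ drops $y$ since $j<l$. So $O(y)=\{H_j\}$, and no thread contains $y$ until (E) acts on it, which requires $q(y)=2$. If $q(y)$ stayed $1$, then $y$ would lie in $\pi_e(k)\in S$ but in no member of $S$. So eventually $q(y)=2$, and $y$ witnesses the binding.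

(a) By Claim 2, row $k$ is served when some $R^l$ with opponent $e$ and $k\in K^l$ is served. By (S1) the row then shows the label of a retired thread, or some $z_{l,j}$, or $w_l$. The first case is as required, and the second is settled by Claim 3. In the third let $y=\langle e,k,w_l\rangle$. Pop$(l)$ makes $O(y)=\{U_n\}$. If eventually $q(y)=2$, the row is bound to $U_n$. Otherwise $y\in\pi_e(k)=Y^\infty$ for a target $Y$. After the Pop, $y$ is not pending and the live thread $U_n$ does not contain it, so by Lemma~\ref{lem:live}(c) no live thread of $n$ contains it. Hence $Y$ is eventually retired, and the row eventually shows $c_Y$ by Lemma~\ref{lem:valid}(c).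

(b) By Claim 2, $H_j$ becomes $e$-covered when some $R^l$ with opponent $e$ and $l>j$ is served. By (S2) some row of $e$ assigned to $n$ then shows $z_{l,j}$, and Claim 3 applies.
\end{proof}

\subsection{A single never frozen block}\label{sub:exceptional}

Lemmas~\ref{lem:binding} and~\ref{lem:service} need $e$ to have priority over the block. For the finitely many remaining blocks we use tokens and finite information about the block. No relation between $e$ and $n$ is assumed.

\begin{lemma}\label{lem:exceptional}
Let $e$ be valid and $n$ never frozen. There are algorithms, depending on $e$ and $n$, which
\begin{itemize}
\item[(a)] given a row $k$ of $e$ assigned to $n$, find $t$ with $\mu(t)=\pi_e(k)$;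
\item[(b)] given an ordinary thread $X$ of $n$, find $k$ with $\pi_e(k)=X^\infty$.
\end{itemize}
\end{lemma}

\begin{proof}
The algorithms know $r$, $s_0$ and the permanent threads and requests of Lemma~\ref{lem:stack}.

(b) For the finitely many permanent threads use a table. For any other $X$, wait until $X$ is retired and search for a row showing $c_X$. By Lemma~\ref{lem:valid}(c), such a row exists and has limit $X^\infty$.

(a) Finitely many rows of $e$ receive a token in $n$ at a stage $\le s_0$. Such a token may have height less than $r$ and stay current forever, so these rows are treated by a table. For any other row $k$, wait for one of the following events and output a $\mu$-index of the thread named.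
\begin{itemize}
\item[($\alpha$)] Row $k$ shows $c_V$ for a retired thread $V$ of $n$: name $V$.
\item[($\beta$)] Row $k$ shows the tag $z_{j+1,j}$ of the permanent request $R^{j+1}$, for some $j<r$: name $H_j$.
\item[($\gamma$)] Row $k$ shows the tag $w_r$ of the permanent request $R^r$ (no condition if $r=0$), and $q(u)=2$ for a completed token $u$ of $(e,k)$ in $n$ of height $r$: name $H_r$.
\end{itemize}
Let $Y$ be a target of row $k$; it lies in $n$. All tokens of $(e,k)$ in $n$ are created after $s_0$, so they have height $\ge r$, and one of height $r$ is put into the permanent thread $H_r$.

\emph{Correctness.} Event ($\alpha$) is covered by Lemma~\ref{lem:valid}(c). In event ($\beta$), $y=\langle e,k,z_{j+1,j}\rangle$ never has an owner, so $y\in Y^\infty$ by Lemma~\ref{lem:valid}(a); after $s_0$ only $H_j$ contains $y$, so $Y=H_j$. In event ($\gamma$), if $r\ge1$ then in the same way $\langle e,k,w_r\rangle\in Y^\infty$, and Lemma~\ref{lem:live}(b) gives $Y\ne H_j$ for $j<r$. If also $Y\ne H_r$, then $Y$ is eventually retired and $Y\notin O(u)=\{U_n,H_r\}$, so Lemma~\ref{lem:exclusion} gives $\pi_e(k)\ne Y^\infty$, a contradiction. So $Y=H_r$.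

\emph{Termination.} If $Y$ is eventually retired, ($\alpha$) occurs. If $Y=H_j$ with $j<r$, then $\langle e,k,z_{j+1,j}\rangle\in Y^\infty$ and ($\beta$) occurs. Let $Y=H_r$. If $r\ge1$, then $\langle e,k,w_r\rangle\in Y^\infty$, so the row eventually shows $w_r$. Consider a visit at height $r$ at a stage $s>s_0$ with $e,k\le s$ and row $k$ assigned to $n$. After part (a) of this visit, $(e,k)$ has a current token $u$, and its height is both $\ge r$ and $\le r$. It stays current forever, by Lemma~\ref{lem:stack}(a). If $u$ were never completed, it would never be dropped, so $u\in U_n^\infty=H_r^\infty=\pi_e(k)$; then eventually $q(u)\ge1$, and as $u\notin G$ the next visit at height $r$ would complete $u$. So $u$ is completed, at a moment when $q(u)\ge1$. Then $u\notin H_r^\infty=\pi_e(k)$, so eventually $q(u)=2$, and ($\gamma$) occurs.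
\end{proof}

\section{Proof of the theorem}\label{sec:final}

\begin{proposition}\label{prop:equiv}
Let $e$ be valid and $T=\{c<m:b_{e,c}=1\}$. Then $\pi_e\equiv\theta_T$.
\end{proposition}

\begin{proof}
Let $F$ be the set of blocks $N_{c,p}$ with $p\le e$ or $\sigma_e(N_{c,p})\ne b_{e,c}$. By Lemma~\ref{lem:positions}, $F$ is finite, and every block $n\notin F$ is either frozen at some stage or of the form $N_{c,p}$ with $e<p\le n$ and $\sigma_e(n)=b_{e,c}$. So Lemma~\ref{lem:binding} applies to all blocks outside $F$, and Lemma~\ref{lem:service} to the never frozen ones among them. The reductions use $F$ and the algorithms of Lemma~\ref{lem:exceptional} for the blocks in $F$ as finite information. An ordinary thread $M_t$ has $\theta_T$-index $2t$, and $U_n$ has $\theta_T$-index $2n+1$ if $n\bmod m\in T$.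

\emph{The reduction $\pi_e\le\theta_T$.} Given $k$, wait until row $k$ is assigned to a block $n$ (Lemma~\ref{lem:valid}(b)). If $n\in F$, find $t$ by Lemma~\ref{lem:exceptional}(a) and output $2t$. If $n\notin F$, wait until
\begin{itemize}
\item[(1)] row $k$ shows the label of a thread $V$ of $n$, and output an index of $V$; or
\item[(2)] row $k$ is bound to a thread $X$ of $n$, where $X\ne U_n$ or $n\bmod m\in T$, and output an index of $X$.
\end{itemize}
The output is correct by Lemma~\ref{lem:valid}(c) and Lemma~\ref{lem:binding}. The wait ends. If $n$ is ever frozen, every ordinary thread of $n$ has a label from then on, in particular a target of row $k$, so (1) occurs. If $n$ is never frozen, of color $c$, then by Lemma~\ref{lem:service}(a) either (1) occurs or row $k$ becomes bound to a thread $X$ of $n$. If $c\in T$ this is (2). If $c\notin T$, then $\sigma_e(n)=b_{e,c}=0$, so no row of $e$ is ever bound to $U_n$; thus $X\ne U_n$, and this is again (2).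

\emph{The reduction $\theta_T\le\pi_e$.} An index of $\theta_T$ names an ordinary thread ($M_t$ for $2t$, and $M_0$ for $2n+1$ with $n\bmod m\notin T$) or a thread $U_n$ with $n\bmod m\in T$.

Let $X$ be an ordinary thread, of block $n$. If $n\in F$, use Lemma~\ref{lem:exceptional}(b). If $n\notin F$, search for a row $k$ of $e$ that shows the label of $X$, once $X$ has one, or is bound to $X$. Any such $k$ has $\pi_e(k)=X^\infty$ by Lemma~\ref{lem:valid}(c) and Lemma~\ref{lem:binding}. Such a $k$ exists. If $X$ ever gets a label, take a row with target $X$ and use Lemma~\ref{lem:valid}(c). Otherwise $n$ is never frozen and $X$ is never retired, so $X$ is a permanent thread of $n$ and Lemma~\ref{lem:service}(b) applies.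

Now consider $U_n$ with $c=n\bmod m\in T$. If $n\in F$, use a table. If $n\notin F$, wait until $n$ is frozen or some row $k$ of $e$ is bound to $U_n$. In the first case apply the previous paragraph to the host, whose limit is $U_n^\infty$. In the second case output $k$, which is correct by Lemma~\ref{lem:binding}. The wait ends, because $\sigma_e(n)=b_{e,c}=1$ if $n$ is never frozen.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Corollary~\ref{cor:numberings}, $S$ is a family of d-c.e.\ sets and each $\theta_T$ with $T\subseteq\{0,\dots,m-1\}$ is a $\Sigma_2^{-1}$-computable numbering of $S$. Every $\Sigma_2^{-1}$-computable numbering of $S$ is $\pi_e$ for a valid $e$, hence equivalent to some $\theta_T$ by Proposition~\ref{prop:equiv}. By Proposition~\ref{prop:order}, $\theta_T\le\theta_{T'}$ if and only if $T\subseteq T'$. So the map sending $T$ to the class of $\theta_T$ is an order isomorphism from $(\mathcal P(\{0,\dots,m-1\}),\subseteq)$ onto $\mathcal R_2^{-1}(S)$. For $m=1$ the two elements are the class of $\theta_\emptyset\equiv\mu$ and, above it, the class of $\theta_{\{0\}}$.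
\end{proof}

\begin{thebibliography}{9}

\bibitem{universal}
\emph{On the existence of universal numberings},
\texttt{https://vestnik.kbtu.edu.kz/jour/article/download/606/395}.

\end{thebibliography}
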